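# Continuous eigenfunctions of the Ruelle operator under Bowen's condition

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $E$ is a finite alphabet with at least two symbols, $X=E^{\mathbb N}$ carries the product topology, and $\sigma:X\to X$ is the left shift. For $a\in E$ and $x\in X$ we write $ax=(a,x_0,x_1,\dots)$, and likewise $ux$ for a finite word $u$.

## 1. A potential that counts leading ones

Let $E=\{0,1\}$. Put
$$s_m=\sin\log(m+1)\quad(m\ge 0),\qquad c_m=s_m-s_{m-1}\quad(m\ge 1).$$
Then $s_0=0$, $|s_m|\le 1$, and $|c_m|\le\log\frac{m+1}{m}\to 0$. The sequence $(s_m)$ does not converge: $\log(m+1)$ tends to infinity with increments tending to $0$, so $\limsup s_m=1$ and $\liminf s_m=-1$.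

For $x\in X$ let $\ell(x)\in\{0,1,\dots,\infty\}$ be the number of ones at the beginning of $x$. Define
$$\psi(x)=c_{\ell(x)}\ \text{ if } 1\le \ell(x)<\infty,\qquad \psi(x)=0\ \text{ if } \ell(x)\in\{0,\infty\}.$$
This function is locally constant away from the point $1^\infty$, and it is continuous there because $c_m\to0$. Consider the operator
$$(\mathcal L f)(x)=e^{\psi(0x)}f(0x)+e^{\psi(1x)}f(1x)$$
on $C(X)$, and let us look for a positive eigenfunction of the form $h(x)=H(\ell(x))$. Since $\ell(0x)=0$ and $\ell(1x)=\ell(x)+1$, the equation $\mathcal Lh=\lambda h$ reads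
$$\lambda H(m)=H(0)+e^{c_{m+1}}H(m+1)\quad(m<\infty),\qquad \lambda H(\infty)=H(0)+H(\infty).$$
Normalize $H(0)=1$ and solve the first relation forward, which suggests
$$H(m)=\sum_{k\ge 0}\lambda^{-k-1}e^{s_{m+k}-s_m},\qquad H(\infty)=\frac1{\lambda-1}.$$
For $\lambda>1$ the series converges, and it does satisfy the recursion: the term $k=0$ is $\lambda^{-1}$, and since $s_{m+k}-s_m=c_{m+1}+(s_{m+k}-s_{m+1})$ for $k\ge1$, the remaining terms add up to $\lambda^{-1}e^{c_{m+1}}H(m+1)$. The normalization $H(0)=1$ becomes $\sum_{k\ge0}\lambda^{-k-1}e^{s_k}=1$. The left side is continuous and strictly decreasing in $\lambda\in(1,\infty)$, tends to $\infty$ as $\lambda\to1$ and to $0$ as $\lambda\to\infty$, so there is exactly one such $\lambda$.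

Is $h$ continuous at $1^\infty$? For each fixed $k$ we have $s_{m+k}-s_m=c_{m+1}+\dots+c_{m+k}\to0$ as $m\to\infty$, and $e^{s_{m+k}-s_m}\le e^2$. By dominated convergence $H(m)\to\sum_k\lambda^{-k-1}=\frac{1}{\lambda-1}=H(\infty)$. So $h$ is continuous and positive. Moreover $\lambda$ is the spectral radius $\rho(\mathcal L)$, because $\mathcal L^n1\le(\min h)^{-1}\mathcal L^nh=(\min h)^{-1}\lambda^nh$, with the reverse inequality for $\max h$, and $\|\mathcal L^n\|=\|\mathcal L^n1\|_\infty$.

Now look at the iterates. We have $\mathcal L^n1(x)=\sum_{u\in E^n}e^{S_n\psi(ux)}$ with $S_n\psi=\sum_{k<n}\psi\circ\sigma^k$. Take the word $u=1^n$ and a point $x$ with $\ell(x)=p<\infty$. Then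
$$S_n\psi(1^nx)=c_{p+1}+\dots+c_{p+n}=s_{n+p}-s_p,\qquad S_n\psi(1^n1^\infty)=0.$$
However large $p$ is, that is, however close $x$ is to $1^\infty$, we have $\sup_n|s_{n+p}-s_p|\ge\max(1-s_p,\,1+s_p)\ge1$. So the corresponding terms of $\mathcal L^n1(x)$ and $\mathcal L^n1(1^\infty)$ are not close to each other uniformly in $n$. They are only within a bounded factor. The eigenfunction came out continuous anyway.

Does a bounded factor always suffice?

## 2. Two regularity conditions and the statements

For a continuous $\psi:X\to\mathbb R$ the **Ruelle operator** acts on $C(X)$ by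
$$(\mathcal L_\psi f)(x)=\sum_{a\in E}e^{\psi(ax)}f(ax).$$
We write $\mathcal L=\mathcal L_\psi$, and $\rho(\mathcal L)$ for its spectral radius. Iterating, $\mathcal L^nf(x)=\sum_{u\in E^n}e^{S_n\psi(ux)}f(ux)$. Since $\mathcal L$ is positive, $\|\mathcal L^n\|=\|\mathcal L^n1\|_\infty$.

**Definition (Walters' condition).** $\displaystyle\lim_{p\to\infty}v_p=0$, where $v_p=\sup_{n\ge1}\sup\{|S_n\psi(x)-S_n\psi(y)|:x_i=y_i\text{ for }0\le i<n+p\}$.

**Definition (Bowen's condition).** $\displaystyle C:=\sup_{n\ge1}\sup\{|S_n\psi(x)-S_n\psi(y)|:x_i=y_i\text{ for }0\le i<n\}<\infty$.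

Walters' condition implies Bowen's: choose $p$ with $v_p\le1$. If $x,y$ agree in the first $n$ coordinates, then the last $\min(n,p)$ terms of the two sums contribute at most $2p\|\psi\|_\infty$ to the difference, and the first $n-p$ terms (if $n>p$) contribute at most $v_p\le1$.

The converse fails. The potential of Section 1 satisfies Bowen's condition with $C\le4$. Indeed, let $x,y$ agree in coordinates $0,\dots,n-1$, let $r$ be the length of the run of ones that ends the word $x_0\dots x_{n-1}$ (possibly $r=0$), and put $a=\ell(\sigma^nx)$, $b=\ell(\sigma^ny)$. If $k<n-r$, then a zero occurs among $x_k,\dots,x_{n-1}$, so $\psi(\sigma^kx)=\psi(\sigma^ky)$. The last $r$ terms for $x$ add up to $s_{a+r}-s_a$ (to $0$ if $a=\infty$), and similarly for $y$. Hence the difference is at most $4$. Walters' condition fails, since we saw that $v_p\ge1$ for every $p$: compare $1^{n+p}0^\infty$ with $1^\infty$.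

**Definition.** A Borel probability $\nu$ is *conformal* for $\psi$ if $\mathcal L^*\nu=\rho(\mathcal L)\nu$. When there is more than one conformal measure, there is *phase transition*.

The following is known, and none of it is used below.

* (a) (Walters) Under Walters' condition there is no phase transition, and there is a unique positive eigenfunction $h$, up to scaling, with $\mathcal Lh=\rho(\mathcal L)h$. It also satisfies Walters' condition, so it is continuous.
* (b) Under Bowen's condition there is no phase transition.
* (c) (Walters) Under Bowen's condition there is a bounded "eigenfunction", in this informal sense only, with no continuity asserted.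

Walters asked whether the situation in (a) is also the case for the wider class of potentials satisfying Bowen's condition. The problem treated here, taken from "Universidade De Brasília" (https://mat.unb.br/images/smat/repositorio/2020_08_05/Tese_Leonardo_Melo.pdf), is whether every such potential has a continuous eigenfunction $h\not\equiv0$ for $\rho(\mathcal L)$. It does.

**Theorem A.** Let $\psi$ satisfy Bowen's condition, with supremum $C<\infty$. Then there is $h\in C(X)$, $h>0$, with $\mathcal Lh=\rho(\mathcal L)h$ everywhere, and $h(x)/h(y)\le e^C$ for all $x,y$.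

The proof uses only a weaker consequence of Bowen's condition, and this consequence turns out to characterize a convergence statement. For a finite word $w$ let $[w]$ be its cylinder, with $[\emptyset]=X$.

**Theorem B.** For continuous $\psi$ the following are equivalent.

* **(D)** There is $K\ge1$ such that for each finite word $w$ there is $n_w$ with $\mathcal L^n1_{[w]}(x)\le K\,\mathcal L^n1_{[w]}(y)$ for all $x,y\in X$ and $n\ge n_w$.
* **(R)** There are $\lambda>0$, a Borel probability $\nu$, and $h\in C(X)$, $h>0$, with $\lambda^{-n}\mathcal L^nF\to\nu(F)h$ uniformly for every $F\in C(X)$.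

Bowen's condition implies (D) with $K=e^C$, $n_w=|w|$. When (D) and (R) hold:

1. $\lambda=\rho(\mathcal L)$, $\mathcal L^*\nu=\lambda\nu$, $\mathcal Lh=\lambda h$, $\nu(h)=1$.
2. If $\mathcal L^*\nu'=\lambda'\nu'$ for a probability $\nu'$, then $\lambda'=\lambda$ and $\nu'=\nu$.
3. If $0\ne F\in C(X;\mathbb C)$, $\mathcal LF=\kappa F$ and $|\kappa|\ge\lambda$, then $\kappa=\lambda$ and $F\in\mathbb Ch$.
4. The infimum of constants $K$ admissible in (D) is exactly $\max h/\min h$.
5. $g=e^\psi h/(\lambda\,h\circ\sigma)$ is a continuous positive $g$-function, meaning $\sum_ag(ax)=1$. If $\psi$ satisfies Bowen's condition with constant $C$, then $\log g$ satisfies it with constant at most $3C$.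

Moreover, (D) is strictly weaker than Bowen's condition (Section 9).

By item 3, the eigenfunction in Theorem A is unique up to scaling.

To see (D) and (R) in a case where everything is a $2\times2$ matrix, let $E=\{0,1\}$ and let $\psi$ depend on $x_0,x_1$ only, with
$$e^{\psi(00)}=1,\quad e^{\psi(10)}=2,\quad e^{\psi(01)}=3,\quad e^{\psi(11)}=2 .$$
A function of $x_0$ is a vector $(f(0),f(1))$, and $\mathcal L$ acts on it by $M=\begin{pmatrix}1&2\\3&2\end{pmatrix}$. The eigenvalues are $4$, with eigenvector $(2,3)$, and $-1$, with eigenvector $(1,-1)$. If $|w|=k\ge1$, then $\mathcal L^k1_{[w]}(x)$ is a positive function $v$ of $x_0$, so for $n\ge k$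
$$\mathcal L^n1_{[w]}=M^{n-k}v=\tfrac{v_0+v_1}{5}\,4^{n-k}(2,3)+\beta(-1)^{n-k}(1,-1),$$
with some real $\beta$, and the ratio of the two entries tends to $3/2$. Two points that agree in $n$ coordinates have equal terms in $S_n\psi$ except the last, so $C=\log3$. Thus $e^C=3$, while the optimal constant in (D) is $3/2=\max h/\min h$. It is an infimum that is not attained: for $w=\emptyset$, $\mathcal L^n1=\frac25 4^n(2,3)+\frac15(-1)^n(1,-1)$, and for odd $n$ the ratio of entries is $\frac{6\cdot4^n+1}{4\cdot4^n-1}>\frac32$.

## 3. The conformal measure and what (D) gives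

**Step 1: Bowen's condition implies (D).** This is the only place where Bowen's condition enters the existence proof. Let $k=|w|$ and $n\ge k$. Then
$$\mathcal L^n1_{[w]}(x)=\sum_u e^{S_n\psi(ux)},$$
summed over the $u\in E^n$ that begin with $w$. The points $ux$ and $uy$ agree in coordinates $0,\dots,n-1$, so $e^{S_n\psi(ux)}\le e^Ce^{S_n\psi(uy)}$. Summing over $u$ gives $\mathcal L^n1_{[w]}(x)\le e^C\mathcal L^n1_{[w]}(y)$. (For $n=0$ there is nothing to prove.)

From now until the end of Section 7 we assume only (D), with its constant $K$. For Theorem A read $K=e^C$.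

**Step 2: an eigenmeasure.** We need a reference measure. On the set of Borel probabilities, which is convex and weak*-compact, consider $m\mapsto\mathcal L^*m/(\mathcal L^*m)(1)$. Since $\mathcal L$ maps $C(X)$ to itself and $(\mathcal L^*m)(1)=\int\mathcal L1\,dm\ge\min\mathcal L1>0$, this map is weak*-continuous. By the Schauder–Tychonoff theorem it has a fixed point, which gives a probability $\nu$ and $\lambda>0$ with $\mathcal L^*\nu=\lambda\nu$. Put $T=\lambda^{-1}\mathcal L$, a formula that makes sense pointwise for any Borel function. Then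
$$\int TF\,d\nu=\int F\,d\nu\tag{1}$$
for $F\in C(X)$. The bounded Borel functions satisfying (1) form a vector space that is closed under bounded monotone limits and contains the indicators of cylinders, which are continuous. Cylinders together with the empty set form a family closed under intersection that generates the Borel sets. By the monotone class theorem, (1) holds for all bounded Borel $F$.

**Step 3: null sets and $L^1(\nu)$.** This step lets us apply $T$ to classes of functions. For a Borel set $A$ and $a\in E$, put $aA=\{ax:x\in A\}$, a Borel set. Since $T1_{aA}(x)=\lambda^{-1}e^{\psi(ax)}1_A(x)$, (1) gives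
$$\nu(aA)=\lambda^{-1}\int_Ae^{\psi(ax)}\,d\nu(x).\tag{2}$$
As $e^\psi$ is bounded above and away from $0$, $\nu(aA)=0$ if and only if $\nu(A)=0$. Two consequences follow. First, $[w_0w_1\dots w_{k-1}]=w_0[w_1\dots w_{k-1}]$, so by induction starting from $\nu(X)=1$ every cylinder has $\nu([w])>0$. Second, if $N$ is null, then so is $\{x:ax\in N\}$, because $a\{x:ax\in N\}=N\cap[a]$. So changing $f$ on a null set changes $Tf$ only on a null set. For Borel $f\ge0$, monotone convergence extends (1), so $T$ is a positive operator on $L^1(\nu)$ with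
$$\int Tf\,d\nu=\int f\,d\nu,\qquad\|Tf\|_1\le\|T|f|\|_1=\|f\|_1.\tag{3}$$

**Step 4: distortion.** Here (D) becomes a two-sided pointwise bound. Call a function *locally constant* if it depends on finitely many coordinates. Let $f\ge0$ be locally constant. It is a finite nonnegative combination of indicators of cylinders, so by (D) there is $n_f$ with $T^nf(x)\le K\,T^nf(y)$ for all $x,y$ and all $n\ge n_f$. Integrate in $y$, respectively in $x$, and use $\int T^nf\,d\nu=\nu(f)$:
$$K^{-1}\nu(f)\le T^nf\le K\nu(f)\quad\text{at every point of }X,\ n\ge n_f.\tag{4}$$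
With $f=1$ this says $K^{-1}\lambda^n\le\|\mathcal L^n1\|_\infty=\|\mathcal L^n\|\le K\lambda^n$ for large $n$, so $\lambda=\rho(\mathcal L)$ by Gelfand's formula.

The upper half of (4) will be the decisive tool: for nonnegative locally constant functions, a small integral becomes a small supremum after applying $T^n$.

## 4. Equicontinuity, and the point where it fails

The natural attempt is to take a limit of the averages $A_N=\frac1N\sum_{j<N}T^j1$ in $C(X)$. Under Walters' condition this works. If $x_i=y_i$ for $i<p$, then for $u\in E^n$ the points $ux,uy$ agree in $n+p$ coordinates, so termwise $T^n1(x)\le e^{v_p}T^n1(y)$, and therefore $A_N(x)\le e^{v_p}A_N(y)$. The $A_N$ are uniformly bounded by (4). Since $v_p\to0$, they are equicontinuous, Arzelà–Ascoli gives a uniform limit $h$ along a subsequence, and $TA_N-A_N=(T^N1-1)/N\to0$ yields $Th=h$. By (4) again, $h\ge K^{-1}>0$.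

Under Bowen's condition the same comparison gives only $T^n1(x)\le e^CT^n1(y)$, with the same $C$ however close $x$ and $y$ are. Section 1 shows that this loss is real for the termwise comparison: there $v_p\ge1$ for all $p$. Equicontinuity is exactly what is missing.

One may then settle for a weaker limit, which gives some bounded function $h$ with $Th=h$, and try to prove afterwards that it is continuous. As a statement about functions this is hopeless. Take $\psi=0$, $E=\{0,1\}$, let $Z$ be the set of sequences that are eventually $0$, and let $f=1+1_Z$. Since $ax\in Z$ if and only if $x\in Z$, we have $\mathcal Lf=2f=\rho(\mathcal L)f$ everywhere. So $f$ is a bounded positive eigenfunction, and it is discontinuous at every point, because $Z$ and its complement are both dense. Here $Z$ is countable and $\nu$ is the uniform product measure, so $f$ is the constant $1$ up to a null set. One must find a version of the class that is continuous.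

So we work with the class in $L^\infty(\nu)$ and define from it two functions at every point: the limits of its essential suprema and essential infima on shrinking cylinders. Applied to the eigenvalue equation, these envelopes give a subsolution and a supersolution that hold at every point. The gap $D\ge0$ between them then satisfies $D\le TD$ everywhere. If $D$ has integral zero, the upper half of (4) makes $D$ zero at every point. No modulus of continuity is needed.

That the gap has integral zero is not automatic. For the uniform product measure $\nu$, enumerate the words as $w_1,w_2,\dots$, choose cylinders $Q_i\subset[w_i]$ with $\nu(Q_i)\le3^{-i}$, and put $U=\bigcup_iQ_i$. Then $U$ is open and dense with $\nu(U)\le\frac12$, and every cylinder meets $U$ in a set of positive measure. So the upper envelope of the class of $1_U$ is $1$ everywhere, while $1_U\ne1$ on a set of measure at least $\frac12$. For an eigenfunction, uniqueness of fixed points in $L^1(\nu)$ will exclude this.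

## 5. Fixed points of $T$ in $L^1(\nu)$

**Step 5: nonnegative fixed points are bounded above and below.** *If $f\in L^1(\nu)$, $f\ge0$ and $Tf=f$ a.e., then $K^{-1}\nu(f)\le f\le K\nu(f)$ a.e.*

Let $f_k$ be the conditional expectation of $f$ on $k$-cylinders: on a $k$-cylinder $Q$, $f_k=\nu(Q)^{-1}\int_Qf\,d\nu$. It is locally constant and nonnegative, and $\nu(f_k)=\nu(f)$. Also $f_k\to f$ in $L^1$. Indeed, given $\varepsilon>0$ choose a locally constant $q$ with $\|f-q\|_1<\varepsilon$. For large $k$ we have $q_k=q$, and conditional expectation is a contraction of $L^1$, so $\|f-f_k\|_1\le\|f-q\|_1+\|q_k-f_k\|_1<2\varepsilon$.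

Take $n=n_{f_k}$. Since $T^nf=f$, (3) gives $\|f-T^nf_k\|_1=\|T^n(f-f_k)\|_1\le\|f-f_k\|_1$. By (4), $K^{-1}\nu(f)\le T^nf_k\le K\nu(f)$. So $f$ is an $L^1$-limit of functions with values in $[K^{-1}\nu(f),K\nu(f)]$. Passing to a subsequence that converges a.e. gives the claim.

**Step 6: fixed points are proportional.** *If $f,h\in L^1(\nu)$ are real fixed points of $T$ and $\nu(h)\ne0$, then $f=ch$ a.e. for a constant $c$.*

Let $q$ be any real fixed point. Then $|q|=|Tq|\le T|q|$ a.e., and both sides have the same integral by (3), so $T|q|=|q|$ a.e. Hence $q^\pm=\frac12(|q|\pm q)$ are nonnegative fixed points. If $\nu(q^+)>0$, then Step 5 gives $q^+\ge K^{-1}\nu(q^+)>0$ a.e., so $q^-=0$ a.e. Therefore $q$ has constant sign a.e. Apply this to $q=f-\frac{\nu(f)}{\nu(h)}h$. It has constant sign and integral $0$, so $q=0$ a.e.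

**Step 7: a fixed point exists.** *There is a class $h$ with $Th=h$ a.e., $\nu(h)=1$, and $K^{-1}\le h\le K$ a.e.*

Let $A_N=\frac1N\sum_{j<N}T^j1$. For $j\ge n_1$ (the index $n_f$ of (4) for $f=1$) we have $T^j1\le K$, and the finitely many earlier $T^j1$ are bounded, so the $A_N$ are uniformly bounded. They are then bounded in $L^2(\nu)$, and a subsequence converges weakly in $L^2(\nu)$, hence against every test function in $L^\infty(\nu)$, to some $h$. The operator $T$ respects this convergence. Indeed, for $\varphi\in L^\infty(\nu)$ we have $T(f\cdot\varphi\circ\sigma)=\varphi\,Tf$, so by (3)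
$$\int\varphi\,Tf\,d\nu=\int f\cdot\varphi\circ\sigma\,d\nu,$$
where $\varphi\circ\sigma$ is well defined as a class because $\sigma^{-1}N=\bigcup_aaN$ is null when $N$ is. So $TA_N\to Th$ weakly along the subsequence. But $TA_N-A_N=(T^N1-1)/N\to0$ uniformly, so $Th=h$ a.e. Testing against $1_{\{h<0\}}$ gives $h\ge0$, and testing against $1$ gives $\nu(h)=1$. Step 5 gives the bounds.

## 6. The two envelopes and their gap

For $x\in X$ let $C_k(x)=[x_0\dots x_{k-1}]$, with $C_0(x)=X$. For a cylinder $Q$, which has $\nu(Q)>0$, let $M(Q)$ and $m(Q)$ be the $\nu$-essential supremum and infimum on $Q$ of the class $h$ from Step 7. For every $x\in X$ put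
$$h^*(x)=\lim_{k}M(C_k(x)),\qquad h_*(x)=\lim_km(C_k(x)).$$
These are a decreasing and an increasing limit, so $K^{-1}\le h_*\le h^*\le K$, and both functions are Borel. Let
$$D_k(x)=M(C_k(x))-m(C_k(x))\ge0,\qquad D=h^*-h_*\ge0.$$
Each $D_k$ is locally constant, and $D_k$ decreases pointwise to $D$.

**Step 8: $Th^*\ge h^*$ and $Th_*\le h_*$ at every point.** The purpose is to turn an equation that holds a.e. into inequalities that hold everywhere. Fix $x$ and $k$. For $\nu$-a.e. $y\in C_k(x)$ we have $h(y)=\lambda^{-1}\sum_ae^{\psi(ay)}h(ay)$. For each $a$, the map $y\mapsto ay$ carries $C_k(x)$ onto $aC_k(x)=C_{k+1}(ax)$, and by (2) it preserves null sets in both directions. So the essential supremum of $y\mapsto h(ay)$ over $C_k(x)$ is $M(C_{k+1}(ax))$. Hence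
$$M(C_k(x))\le\lambda^{-1}\sum_a\Big(\sup_{y\in C_k(x)}e^{\psi(ay)}\Big)M(C_{k+1}(ax)).$$
As $k\to\infty$, continuity of $\psi$ gives $\sup_{y\in C_k(x)}e^{\psi(ay)}\to e^{\psi(ax)}$, and the sum over $a$ is finite, so $h^*(x)\le Th^*(x)$. In the same way
$$m(C_k(x))\ge\lambda^{-1}\sum_a\Big(\inf_{y\in C_k(x)}e^{\psi(ay)}\Big)m(C_{k+1}(ax)),$$
all factors being positive, and $k\to\infty$ gives $h_*(x)\ge Th_*(x)$.

**Step 9: $h^*=h=h_*$ a.e.** This rules out the behavior of $1_U$ in Section 4. We have $Th^*\ge h^*$ everywhere and $\int Th^*d\nu=\int h^*d\nu$, so $Th^*=h^*$ a.e. By Step 6, $h^*=ch$ a.e. for a constant $c$.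

There are countably many cylinders, so for a.e. $x$ we have $h(x)\le M(C_k(x))$ for all $k$. Thus $h\le h^*$ a.e., and $c\ge1$. Conversely, if $Q$ is a cylinder and $y\in Q$, then $Q=C_k(y)$ for some $k$, and $h^*(y)\le M(Q)$. Hence
$$c\,M(Q)=\operatorname*{ess\,sup}_Qh^*\le\sup_Qh^*\le M(Q),$$
and $M(Q)>0$ gives $c\le1$. So $c=1$.

The lower envelope is treated alike. From $Th_*\le h_*$ and equality of integrals, $Th_*=h_*$ a.e., so $h_*=c'h$ a.e. Since $h_*>0$ and $h_*\le h$ a.e., $0<c'\le1$. And $c'm(Q)=\operatorname{ess\,inf}_Qh_*\ge\inf_Qh_*\ge m(Q)>0$ gives $c'\ge1$. So $c'=1$.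

**Step 10: $D=0$ at every point.** This is where the distortion bound replaces equicontinuity. By Step 9, $\nu(D)=0$. By Step 8, $TD=Th^*-Th_*\ge h^*-h_*=D$ everywhere, and since $T$ is positive, $T^nD\ge D$ everywhere for all $n$. Fix $k$. Since $0\le D\le D_k$ and $D_k$ is nonnegative and locally constant, (4) gives for $n=n_{D_k}$, at every point,
$$D\le T^nD\le T^nD_k\le K\,\nu(D_k).$$
The left side does not depend on $k$. The $D_k$ are bounded by $K$ and decrease to $D$, so $\nu(D_k)\to\nu(D)=0$ by dominated convergence. Hence $D\equiv0$.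

**Step 11: the continuous eigenfunction.** The function $h^*$ is an infimum of continuous functions $x\mapsto M(C_k(x))$, so it is upper semicontinuous. Likewise $h_*$ is a supremum of continuous functions, so it is lower semicontinuous. By Step 10 they coincide, so the common function is continuous. By Step 9 it is a version of the class $h$, and we denote it by $h$ again. Step 8 gives $h=h^*\le Th^*=Th=Th_*\le h_*=h$. So $Th=h$ everywhere:
$$\mathcal Lh=\rho(\mathcal L)h,\qquad h\in C(X),\qquad K^{-1}\le h\le K,\qquad\nu(h)=1.\tag{5}$$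
This answers the problem affirmatively. The bounds in (5) give only $h(x)/h(y)\le K^2$. The sharper bound of Theorem A follows from the convergence proved next.

## 7. Uniform convergence: (D) implies (R)

**Step 12: normalization.** We pass to an operator that fixes constants, so that minima and maxima become monotone. On $C(X)$ put $Pf=T(hf)/h$, and let $\mu=h\nu$, a probability. Then $P$ is positive, $P1=Th/h=1$, $\mu(Pf)=\int T(hf)\,d\nu=\nu(hf)=\mu(f)$, and $P^nf=T^n(hf)/h$. Let $\theta=K^{-2}$.

**Step 13: a lower bound in the limit.** *If $f\in C(X)$ and $f\ge0$, then $\liminf_n\min P^nf\ge\theta\mu(f)$.* Given $\varepsilon>0$, uniform continuity of $hf$ gives a $k$ such that $f_\varepsilon(x)=\min_{C_k(x)}hf$ satisfies $hf-\varepsilon\le f_\varepsilon\le hf$. The function $f_\varepsilon$ is locally constant and nonnegative. For $n\ge n_{f_\varepsilon}$, (4) gives $T^n(hf)\ge T^nf_\varepsilon\ge K^{-1}\nu(f_\varepsilon)$. Since $h\le K$,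
$$P^nf\ge K^{-2}\nu(f_\varepsilon)\ge\theta(\mu(f)-\varepsilon).$$
As $\varepsilon$ is arbitrary, the claim follows.

**Step 14: convergence.** Let $f\in C(X)$ be real and $a_n=\min P^nf$. Since $P\ge0$ and $P1=1$, $(a_n)$ is nondecreasing, and $a_n\le\mu(P^nf)=\mu(f)$. Let $a=\lim a_n\le\mu(f)$. Apply Step 13 to $P^jf-a_j\ge0$. Because $P^n(P^jf-a_j)=P^{n+j}f-a_j$, the result is
$$a-a_j\ge\theta\big(\mu(f)-a_j\big).$$
Letting $j\to\infty$ gives $0\ge\theta(\mu(f)-a)$, so $a=\mu(f)$. The same for $-f$ gives $\max P^nf\to\mu(f)$. Hence $P^nf\to\mu(f)$ uniformly. For $F\in C(X)$ take $f=F/h$: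
$$\lambda^{-n}\mathcal L^nF=T^nF=hP^n(F/h)\to\mu(F/h)\,h=\nu(F)h\quad\text{uniformly},$$
which is (R).

**Step 15: the oscillation of $h$.** With $F=1$ and (D) for $w=\emptyset$,
$$\frac{h(x)}{h(y)}=\lim_n\frac{\mathcal L^n1(x)}{\mathcal L^n1(y)}\le K.$$
Under Bowen's condition $K=e^C$, and Theorem A is proved.

## 8. From convergence back to (D), and items 1–5

Now assume only (R), with its $\lambda,\nu,h$.

**Step 16: item 1.** For $F\in C(X)$,
$$\nu(\mathcal LF)h=\lim_n\lambda^{-n}\mathcal L^{n}(\mathcal LF)=\lambda\lim_n\lambda^{-(n+1)}\mathcal L^{n+1}F=\lambda\nu(F)h,$$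
and $h>0$, so $\mathcal L^*\nu=\lambda\nu$. Since $h=\lim\lambda^{-n}\mathcal L^n1$ uniformly and $\mathcal L$ is continuous, $\mathcal Lh=\lim\lambda^{-n}\mathcal L^{n+1}1=\lambda h$. Applying (R) to $F=h$ gives $h=\nu(h)h$, so $\nu(h)=1$. Finally $\lambda^{-n}\|\mathcal L^n\|=\lambda^{-n}\|\mathcal L^n1\|_\infty\to\max h\in(0,\infty)$, so $\lambda=\rho(\mathcal L)$.

**Step 17: (D) and item 4.** Formula (2) was derived from $\mathcal L^*\nu=\lambda\nu$ alone, so it holds here, and $\nu([w])>0$ for all $w$. By (R), $\lambda^{-n}\mathcal L^n1_{[w]}\to\nu([w])h$ uniformly, with a strictly positive limit. Hence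
$$\lim_n\sup_{x,y}\frac{\mathcal L^n1_{[w]}(x)}{\mathcal L^n1_{[w]}(y)}=\frac{\max h}{\min h}\quad\text{for every }w.$$
So (D) holds for every $K>\max h/\min h$ and for no $K<\max h/\min h$. This proves (R) $\Rightarrow$ (D) and item 4.

**Step 18: item 2.** Let $\mathcal L^*\nu'=\lambda'\nu'$ with $\nu'$ a probability. Then $(\lambda'/\lambda)^n=\nu'(\lambda^{-n}\mathcal L^n1)\to\nu'(h)\in(0,\infty)$. A sequence of powers of a positive number with a limit in $(0,\infty)$ is constant equal to $1$, so $\lambda'=\lambda$ and $\nu'(h)=1$. Then $\nu'(F)=\nu'(\lambda^{-n}\mathcal L^nF)\to\nu(F)\nu'(h)=\nu(F)$ for all $F\in C(X)$, so $\nu'=\nu$.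

**Step 19: item 3.** By linearity (R) holds for complex $F$. If $\mathcal LF=\kappa F$, then $(\kappa/\lambda)^nF\to\nu(F)h$ uniformly. Evaluate at a point where $F\ne0$: with $z=\kappa/\lambda$, $|z|\ge1$, the powers $z^n$ converge to some $z_\infty$ with $|z_\infty|\ge1$. From $z\cdot z^n=z^{n+1}$ we get $zz_\infty=z_\infty$, so $z=1$. Thus $\kappa=\lambda$ and $F=\nu(F)h$.

**Step 20: item 5.** The function $g=e^\psi h/(\lambda\,h\circ\sigma)$ is continuous and positive, and $\sum_ag(ax)=\frac{1}{\lambda h(x)}\sum_ae^{\psi(ax)}h(ax)=\frac{\mathcal Lh(x)}{\lambda h(x)}=1$. Telescoping,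
$$S_n\log g=S_n\psi-n\log\lambda+\log h-\log h\circ\sigma^n.$$
Suppose Bowen's condition holds with constant $C$. By item 3 the function $h$ is a multiple of the eigenfunction of Theorem A, so $|\log h(x)-\log h(y)|\le C$ for all $x,y$. For $x,y$ agreeing in $n$ coordinates, each of the three nonconstant terms contributes at most $C$, so $\log g$ has Bowen constant at most $3C$. This completes the proof of Theorem B, except that (D) is strictly weaker than Bowen's condition.

## 9. A $g$-function with (D) and without Bowen's condition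

Let $E=\{\pm1\}$, $1<\alpha\le2$, $\zeta=\sum_{j\ge1}j^{-\alpha}$, $0<\varepsilon<1/\zeta$, and
$$g(x)=\tfrac12\Big(1+\varepsilon x_0\sum_{j\ge1}j^{-\alpha}x_j\Big),\qquad\psi=\log g.$$
The series converges uniformly and has absolute value at most $\zeta$, so $g$ is continuous and positive. The terms with $x_0=\pm1$ cancel in the sum, so $\sum_ag(ax)=1$.

**Step 21: Bowen's condition fails.** Let $x=1^\infty$ and $y=1^n(-1)^\infty$, which agree in $n$ coordinates. For $0\le k<n$ put $m=n-k\ge1$. Then $\sigma^ky=1^m(-1)^\infty$, and $2g(\sigma^kx)=A:=1+\varepsilon\zeta\le2$, while $2g(\sigma^ky)=B:=A-2\varepsilon\sum_{j\ge m}j^{-\alpha}$. Using $-\log t\ge1-t$ with $t=B/A$,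
$$\psi(\sigma^kx)-\psi(\sigma^ky)=\log A-\log B\ge\frac{A-B}{A}\ge\varepsilon\sum_{j\ge m}j^{-\alpha}\ge\varepsilon\int_m^\infty t^{-\alpha}dt=\frac{\varepsilon\,m^{1-\alpha}}{\alpha-1}.$$
Summing over $k$, that is over $m=1,\dots,n$, gives a lower bound for $S_n\psi(x)-S_n\psi(y)$ that diverges as $n\to\infty$, because $\alpha-1\le1$.

It remains to prove (R) for this $\psi$, since (R) implies (D) by Step 17. Write $P=\mathcal L_\psi$. Then $P$ is positive, $P1=1$ and $\|P\|=1$.

**Step 22: how $P$ moves oscillations.** For $f\in C(X)$ let $\delta_j(f)$ be the supremum of $|f(x)-f(y)|$ over $x,y$ that differ only at coordinate $j$, and let $\Delta(f)=\sum_{j\ge0}\delta_j(f)$. Then $\max f-\min f\le\Delta(f)$. Indeed, let $z^{(N)}$ agree with $y$ in coordinates $<N$ and with $x$ afterwards. Then $|f(x)-f(z^{(N)})|\le\sum_{j<N}\delta_j(f)$, and $z^{(N)}\to y$.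

Let $x,x'$ differ only at $j$. Then
$$Pf(x)-Pf(x')=\sum_ag(ax')\big(f(ax)-f(ax')\big)+\sum_a\big(g(ax)-g(ax')\big)f(ax).$$
The points $ax,ax'$ differ only at $j+1$ and $\sum_ag(ax')=1$, so the first sum is at most $\delta_{j+1}(f)$ in absolute value. Next, $g(ax)-g(ax')=\frac12\varepsilon a(j+1)^{-\alpha}(x_j-x'_j)$, which for $a=\pm1$ equals $\pm d$ with $|d|\le\varepsilon(j+1)^{-\alpha}$. So the second sum is $d\,(f(1x)-f((-1)x))$, at most $|d|\,\delta_0(f)$ in absolute value. Hence
$$\delta_j(Pf)\le\delta_{j+1}(f)+\varepsilon(j+1)^{-\alpha}\delta_0(f).\tag{6}$$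

**Step 23: the oscillation at coordinate $0$ is summable.** Let $f$ be locally constant, so $\Delta(f)<\infty$. Summing (6) over $j$ gives
$$\Delta(Pf)\le\big(\Delta(f)-\delta_0(f)\big)+\varepsilon\zeta\delta_0(f)=\Delta(f)-(1-\varepsilon\zeta)\delta_0(f).$$
The same inequality holds with $P^nf$ in place of $f$, because (6) holds for all continuous functions and $\Delta(P^nf)$ stays finite. Adding these inequalities, $\sum_{n\ge0}\delta_0(P^nf)\le\Delta(f)/(1-\varepsilon\zeta)<\infty$. Write $d_n=\delta_0(P^nf)$.

**Step 24: the total oscillation tends to $0$.** Applying (6) repeatedly, where the $i$-th application bounds $\delta_{j+i-1}(P^{n-i+1}f)$ by $\delta_{j+i}(P^{n-i}f)+\varepsilon(j+i)^{-\alpha}d_{n-i}$, we get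
$$\delta_j(P^nf)\le\delta_{j+n}(f)+\varepsilon\sum_{i=1}^n(j+i)^{-\alpha}d_{n-i}.$$
Sum over $j\ge0$:
$$\Delta(P^nf)\le\sum_{j\ge n}\delta_j(f)+\varepsilon\sum_{i=1}^nr_i\,d_{n-i},\qquad r_i=\sum_{j\ge0}(j+i)^{-\alpha}.$$
The first term vanishes for large $n$, since $f$ is locally constant. The sequence $r_i$ is decreasing and tends to $0$. In the second term, the indices $i\le n/2$ contribute at most $r_1\sum_{l\ge n/2}d_l$, and the indices $i>n/2$ at most $\big(\sup_{i>n/2}r_i\big)\sum_ld_l$. Both tend to $0$. Hence $\Delta(P^nf)\to0$.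

**Step 25: (R) holds.** By Steps 22 and 24, $\max P^nf-\min P^nf\to0$ for locally constant $f$. As $P\ge0$ and $P1=1$, $\min P^nf$ is nondecreasing and $\max P^nf$ is nonincreasing, so $P^nf$ converges uniformly to a constant. Locally constant functions are dense in $C(X)$ and $\|P^n\|=1$, so $P^nf$ converges uniformly to a constant for every $f\in C(X)$. This constant depends linearly and positively on $f$ and equals $1$ for $f=1$. By the Riesz representation theorem it is $\nu(f)$ for a Borel probability $\nu$. So (R) holds with $\lambda=1$ and $h=1$, and Theorem B gives (D), although by Step 21 Bowen's condition fails. $\blacksquare$
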